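# The rank of matrices comparable to reciprocal wedges of spherical caps

## 1. A rank bound of order $N^2$

**Theorem 1.** For all $C,K\ge 1$ there is $c=c(C,K)>0$ with the following property. Let $N>1$, and let $S^2\subset\mathbb R^3$ be the union of $N^2$ pieces $\theta_1,\dots,\theta_{N^2}$ with pairwise disjoint interiors, each containing a spherical cap of radius $K^{-1}N^{-1}$ and contained in a spherical cap of radius $KN^{-1}$. Put
$$|\theta_i\wedge\theta_j\wedge\theta_k|=\sup_{v_i\in\theta_i,\ v_j\in\theta_j,\ v_k\in\theta_k}|\det(v_i,v_j,v_k)| ,$$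
and let $a_{i,jk}$ be positive reals with
$$C^{-1}|\theta_i\wedge\theta_j\wedge\theta_k|^{-1}\le a_{i,jk}\le C|\theta_i\wedge\theta_j\wedge\theta_k|^{-1}\qquad(1\le i,j,k\le N^2).$$
Then the $N^2\times N^4$ matrix with rows indexed by $i$, columns indexed by pairs $(j,k)$ and entries $a_{i,jk}$ has rank at least $cN^2$.

This answers affirmatively a problem posed in "Fourier restriction type problems: New developments in the last 15 years" (http://bicmr.pku.edu.cn/upload/file/2023/20230904/20230904132843_75529.pdf). The matrix has only $N^2$ rows, so the order $N^2$ cannot be improved.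

Here is what the theorem says. We cut the sphere into about $N^2$ roughly square pieces of side about $1/N$. To three pieces we attach the largest volume spanned by three vectors chosen from them. The matrix entry is the reciprocal of that volume, but we know it only up to the factor $C$. An adversary chooses the entries inside these windows and tries to make the rank small. The theorem says that the adversary can save at most a constant factor.

The difficulty is that rank is very sensitive to constant factors. The $n\times n$ all-ones matrix has rank $1$ and the matrix "all ones plus identity" has rank $n$, yet both have all their entries in $[1,2]$. So any proof must use inequalities that tolerate factors $C^{\pm1}$.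

Sections 2 to 4 prepare the ground and try the natural first approach. Sections 5 to 7 prove Theorem 1. From Section 8 on we treat all dimensions and all exponents (Theorems 2 and 3).

## 2. Caps, wedges and three kinds of columns

Throughout, $\delta=1/N<1$, $\sigma$ is surface measure, and cap radii are angular; other conventions change $K$ by an absolute factor. Angular distance dominates chordal distance, so any two points of $\theta_i$ satisfy $|v-v'|\le 2K\delta$. A piece that contains a cap has interior, so all wedges are strictly positive. We use **Hadamard's inequality** $|\det(b_1,\dots,b_d)|\le|b_1|\cdots|b_d|$ and, in $\mathbb R^3$, the formula $\det(a,b,c)=a\cdot(b\times c)$.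

*A tiny decomposition.* Take the eight closed octants, so $N=\sqrt8$ and $1/N\approx0.354$. The inscribed cap of an octant has radius $\arcsin(1/\sqrt3)\approx0.615$ and the circumscribed cap has radius $\arccos(1/\sqrt3)\approx0.955$, so $K=3$ is allowed. Every octant contains $\pm\varepsilon_1,\pm\varepsilon_2,\pm\varepsilon_3$ for suitable signs, where the $\varepsilon_l$ are the standard basis vectors. Hence every wedge equals $1$, the all-ones matrix is admissible, and the rank can be $1$. The theorem therefore has content for large $N$. For $N\le N_0$ it says only that the rank is at least $1$, which holds because the entries are positive.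

The next lemma is the basic lower bound for wedges. It is needed in every dimension $d\ge2$.

**Lemma 1.** Let $\theta\subset S^{d-1}$ contain a cap of radius $\delta/K$, with $\delta<1\le K$. Then for every $n\in\mathbb R^d$,
$$\sup_{v\in\theta}|v\cdot n|\ \ge\ \frac{|n|\,\delta}{\pi K}.$$

*Proof.* Let $q$ be the centre of the cap, $\rho=\delta/K<1$ its radius, and $\eta=\rho/2\le\pi/4$. Write $n=\alpha q+\beta u$ with $u\perp q$ a unit vector. Both points $v=q\cos\eta\pm u\sin\eta$ lie in $\theta$, and $v\cdot n=\alpha\cos\eta\pm\beta\sin\eta$. For the right sign,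
$$|v\cdot n|=|\alpha|\cos\eta+|\beta|\sin\eta\ge(|\alpha|+|\beta|)\sin\eta\ge|n|\sin\eta .$$
Finally $\sin\eta\ge\frac{2}{\pi}\eta=\rho/\pi$. $\square$

Now look at three kinds of columns.

*The triple $(j,j,j)$.* For $v,v',v''\in\theta_j$ we have $\det(v,v',v'')=\det(v,v'-v,v''-v)$, so $|\theta_j\wedge\theta_j\wedge\theta_j|\le 4K^2\delta^2$. With $q$ and $\eta$ as in Lemma 1 and $u_1\perp u_2$ unit vectors orthogonal to $q$, the points $q$, $q\cos\eta+u_1\sin\eta$, $q\cos\eta+u_2\sin\eta$ have $|\det|=\sin^2\eta\ge\delta^2/(\pi K)^2$. So this wedge is comparable to $N^{-2}$.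

*Coincident columns $(j,j)$.* Let $x_i$ be the centre of the inner cap of $\theta_i$. Then
$$\frac{\delta\,(|x_i\times x_j|+\delta)}{2\pi^2K^2}\ \le\ |\theta_i\wedge\theta_j\wedge\theta_j|\ \le\ 8K^2\,\delta\,(|x_i\times x_j|+\delta). \tag{1}$$
For the upper bound, $|\det(v,v_j,v_j')|=|\det(v,v_j,v_j'-v_j)|\le|v\times v_j|\cdot2K\delta$ and $|v\times v_j|\le|x_i\times x_j|+4K\delta$. For the lower bound take $v_j=x_j$ and $v_j'=x_j\cos\eta+u\sin\eta$ with $\eta=\delta/(2K)$ and $u\perp x_j$ a unit vector in the direction of $x_i\times x_j$ (any such $u$ if this vector vanishes). With $v=x_i$ the determinant is $\sin\eta\,|x_i\times x_j|\ge\frac{\delta}{\pi K}|x_i\times x_j|$ in absolute value. Lemma 1 with $n=v_j\times v_j'$, $|n|=\sin\eta\ge\frac{\delta}{\pi K}$, also gives the lower bound $\frac{\delta^2}{\pi^2K^2}$. The maximum of the two is at least their average, which is (1). After multiplication by $\delta$ such a column is a bump of height about $N$ at the two antipodal points $\pm x_j$, and it decays like the reciprocal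 of the distance.

*Near-orthogonal columns.* If $\theta_j,\theta_k$ lie near two orthonormal vectors $e,f$ and $\omega=e\times f$, then $|\theta_i\wedge\theta_j\wedge\theta_k|$ is about $|x\cdot\omega|+\delta$ for $x\in\theta_i$. We prove this in Section 5. Such a column is a ridge of height about $N$ along the great circle $\omega^\perp$.

## 3. Pairing against an operator of small norm; the circle

We need a lower bound for rank that involves only sizes of entries. The next lemma provides it. The measure space $X$ is either $S^{d-1}$ with $\sigma$ or a finite set with counting measure. In the second case kernels are matrices.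

**Lemma 2.** Let $A(x,\omega)=\sum_{q\le r}U_q(x)V_q(\omega)$ with real bounded measurable $U_q,V_q$ on $X$. Let $W$ be the operator on $L^2(X)$ with a real bounded measurable kernel $w(x,\omega)$. Then
$$\Big|\iint A\,w\Big|\ \le\ \|W\|\,\sqrt r\,\Big(\iint A^2\Big)^{1/2}.$$

*Proof.* The integral operator with kernel $A$ has range in the span of the $U_q$, so its rank $r'$ is at most $r$. Its singular value decomposition gives orthonormal systems $(f_q)$, $(g_q)$ and numbers $\tau_q>0$ with $A(x,\omega)=\sum_{q\le r'}\tau_qf_q(x)g_q(\omega)$ almost everywhere. The functions $f_q(x)g_q(\omega)$ are orthonormal in $L^2(X\times X)$, so $\iint A^2=\sum\tau_q^2$. Hence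
$$\Big|\iint Aw\Big|=\Big|\sum_q\tau_q\langle f_q,Wg_q\rangle\Big|\le\|W\|\sum_q\tau_q\le\|W\|\sqrt r\Big(\sum_q\tau_q^2\Big)^{1/2}.\qquad\square$$

The simplest test operator is the identity on a finite set. It gives, for a square matrix $B$ of rank $r$,
$$r\ \ge\ \frac{(\operatorname{tr}B)^2}{\|B\|_F^2},\qquad \|B\|_F^2=\sum_{i,j}b_{ij}^2. \tag{2}$$
Changing the entries of a positive matrix by factors in $[C^{-1},C]$ changes the right side by at most $C^4$. This is the robustness we wanted.

**The circle, by hand.** Replace $S^2$ by $S^1$. Arcs $\theta_1,\dots,\theta_M$ have disjoint interiors, cover $S^1$, and satisfy the same containments; for instance, equal arcs of length $2\pi/N$ with $N$ an integer, $K=\pi$. Then $M$ is comparable to $N$. Let $b_{ij}$ be within a factor $C$ of $1/|\theta_i\wedge\theta_j|$. First, $|v\wedge v'|=|v\wedge(v'-v)|\le2K\delta$ on $\theta_i$, so $b_{ii}\ge N/(2CK)$ and $\operatorname{tr}B\ge MN/(2CK)$. Next, with $x_i$ the centre of the inner arc, $|\theta_i\wedge\theta_j|$ is at least $|x_i\wedge x_j|$.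 By Lemma 1, with $n$ the vector $x_j$ turned by a right angle, it is also at least $\delta/(\pi K)$. So $b_{ij}\le C'/(|x_i\wedge x_j|+\delta)$. The number of $i$ with $|x_i\wedge x_j|\le2^h\delta$ is at most $C'2^h$, because the inner arcs are disjoint. Therefore
$$\sum_ib_{ij}^2\le C''\sum_{h\ge0}2^h(2^h\delta)^{-2}\le C'''N^2,\qquad \|B\|_F^2\le C'''MN^2,$$
and (2) gives $r\ge cM\ge c'N$. On the circle the trace inequality gives the full order.

## 4. Coincident columns lose a logarithm

The natural move on $S^2$ is to imitate the circle. Use only the columns $(j,j)$ and form the square matrix $b_{ij}=\delta\,a_{i,jj}$ of size $N^2\times N^2$. By (1),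
$$\frac{1}{8CK^2}\cdot\frac1{|x_i\times x_j|+\delta}\ \le\ b_{ij}\ \le\ \frac{2\pi^2K^2C}{|x_i\times x_j|+\delta}.$$
So $\operatorname{tr}B\ge N^3/(8CK^2)$. For the Frobenius norm fix $j$ and put $d_i=|x_i\times x_j|\in[0,1]$. For $\tau\ge\delta$ the number of $i$ with $d_i\le\tau$ is at most $C'(\tau/\delta)^2$: for these $i$ the point $x_i$ is within angle $\pi\tau/2$ of $\pm x_j$, so the disjoint inner caps of radius $\delta/K$ lie in two caps of radius $3\tau$. Sort the $i$ by the least $h\ge0$ with $d_i\le2^h\delta$: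
$$\sum_i(d_i+\delta)^{-2}\le\sum_{0\le h\le\lceil\log_2N\rceil}C'4^h\,(2^{h-1}\delta)^{-2}\le C''N^2\log(2N).$$
Hence $\|B\|_F^2\le C'''N^4\log(2N)$, and (2) yields
$$\operatorname{rank}(a_{i,jk})\ \ge\ \operatorname{rank}B\ \ge\ c\,\frac{N^2}{\log(2N)} .$$

This is close, but the logarithm is real for this method. Let $4K\delta\le\tau\le1$. The pieces meeting the cap of radius $\tau/2$ about $x_j$ cover it. Each is contained in a cap of area at most $\pi K^2\delta^2$ and has $x_i$ within angle $\tau/2+2K\delta\le\tau$ of $x_j$. So $\#\{i:d_i\le\tau\}\ge c(\tau/\delta)^2$. Since $(d+\delta)^{-2}=2\int_{d+\delta}^\infty\tau^{-3}d\tau$,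
$$\sum_i(d_i+\delta)^{-2}\ge2\int_{8K\delta}^1\#\{i:d_i\le\tau/2\}\,\tau^{-3}\,d\tau\ge c'N^2\log\frac N{8K}\qquad(N>8K).$$
So for every admissible choice $\|B\|_F^2\ge c''N^4\log\frac{N}{8K}$, while $\operatorname{tr}B\le2\pi^2K^2CN^3$. Inequality (2) applied to $B$ cannot give more than a constant times $N^2/\log\frac N{8K}$. The reason is visible in the sum: on a two-dimensional sphere the square of $1/\text{distance}$ receives the same contribution from every dyadic annulus.

On near-orthogonal columns the quantity that decays is the distance $|t|$ to a great circle, and $t=x\cdot\omega$ is distributed like $dt$ on $[-1,1]$. There $\int(|t|+\delta)^{-2}dt$ is of order $N$ and the logarithm is absent. The price is that a ridge has no distinguished diagonal, so the identity is no longer a sensible test operator.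

## 5. Near-orthogonal columns as a kernel on $S^2\times S^2$

The proof of Theorem 1 begins here.

**Step 1. Reduction to large $N$.** This step fixes constants and removes the trivial range. Put
$$c_1=\frac1{6KC},\qquad c_2=26\pi K^2C,$$
and fix $T=T(C,K)\ge4$ with $\frac{\log T}{T}\le\frac{c_1}{8c_2}$. Let $N_0=\max(2T,8K)$. If $N\le N_0$ then the rank is at least $1\ge N_0^{-2}N^2$. So from now on
$$T\delta\le\tfrac12,\qquad \delta\le\tfrac1{8K}.$$

**Step 2. The kernel.** This step turns part of the matrix into a kernel without raising the rank. Let $\theta_i\subset\bar B(p_i,K\delta)$, a closed angular cap. These caps cover $S^2$. For $x\in S^2$ let $i(x)$ be the least $i$ with $x\in\bar B(p_i,K\delta)$. This is a Borel function (the pieces $\theta_i$ themselves need not be measurable), and since $x$ and $\theta_{i(x)}$ lie in a common cap of radius $K\delta$,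
$$|v-x|\le2K\delta\qquad\text{for all }v\in\theta_{i(x)}. \tag{3}$$
For $\omega=(\omega_1,\omega_2,\omega_3)\in S^2$ put $e(\omega)=(-\omega_2,\omega_1,0)/|(-\omega_2,\omega_1,0)|$ if $\omega\ne\pm\varepsilon_3$ and $e(\omega)=\varepsilon_1$ otherwise, and $f(\omega)=\omega\times e(\omega)$. These are Borel, $(e,f,\omega)$ is orthonormal, and $e\times f=\omega$. Set $j(\omega)=i(e(\omega))$, $k(\omega)=i(f(\omega))$ and
$$A(x,\omega)=a_{i(x),\,j(\omega)k(\omega)}.$$
If $r$ is the rank of the matrix, write $a_{i,jk}=\sum_{q\le r}u_q(i)v_q(jk)$. Then $A(x,\omega)=\sum_{q\le r}U_q(x)V_q(\omega)$ with $U_q(x)=u_q(i(x))$ and $V_q(\omega)=v_q(j(\omega)k(\omega))$. These functions are Borel with finitely many values. So Lemma 2 applies to $A$ with this $r$.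

**Step 3. Two-sided size of the kernel.** This step proves that $A$ is a ridge along a great circle. With $t=x\cdot\omega$,
$$\frac{c_1}{|t|+\delta}\ \le\ A(x,\omega)\ \le\ \frac{c_2}{|t|+\delta}. \tag{4}$$

Let $i=i(x)$, $j=j(\omega)$, $k=k(\omega)$ and let $v_i,v_j,v_k$ be points of $\theta_i,\theta_j,\theta_k$. The difference $\det(v_i,v_j,v_k)-\det(x,e,f)$ equals
$$\det(v_i-x,v_j,v_k)+\det(x,v_j-e,v_k)+\det(x,e,v_k-f),$$
and by (3) and Hadamard each term is at most $2K\delta$ in absolute value. Also $|\det(x,e,f)|=|x\cdot\omega|=|t|$. Hence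
$$|t|-6K\delta\le|\theta_i\wedge\theta_j\wedge\theta_k|\le|t|+6K\delta\le6K(|t|+\delta). \tag{5}$$

Next we bound the wedge below when $|t|$ is small. Fix $v_j,v_k$ and put $n=v_j\times v_k$. Then $|n-e\times f|\le|v_j-e||v_k|+|e||v_k-f|\le4K\delta\le\frac12$, so $|n|\ge\frac12$, and Lemma 1 gives
$$|\theta_i\wedge\theta_j\wedge\theta_k|\ge\frac{|n|\delta}{\pi K}\ge\frac{\delta}{2\pi K}.$$

If $|t|\ge12K\delta$, then (5) gives $|\theta_i\wedge\theta_j\wedge\theta_k|\ge|t|/2\ge(|t|+\delta)/4$. If $|t|<12K\delta$, then $|t|+\delta\le13K\delta$ and the last display gives $|\theta_i\wedge\theta_j\wedge\theta_k|\ge\frac{|t|+\delta}{26\pi K^2}$. In all cases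
$$\frac{|t|+\delta}{26\pi K^2}\le|\theta_i\wedge\theta_j\wedge\theta_k|\le6K(|t|+\delta),$$
and (4) follows from the hypothesis on $a_{i,jk}$.

**Step 4. The square norm.** This step computes the denominator in Lemma 2. For fixed $\omega$, the push-forward of $\sigma$ under $x\mapsto x\cdot\omega$ is $2\pi\,dt$ on $[-1,1]$ (Archimedes). So
$$\iint A^2\,d\sigma\,d\sigma\le4\pi\cdot2\pi\cdot c_2^2\cdot2\int_0^1\frac{dt}{(t+\delta)^2}\le\frac{16\pi^2c_2^2}{\delta}. \tag{6}$$

## 6. The thin great-circle kernel and its constant eigenfunction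

It remains to choose a test kernel, and it is natural to take it zonal, that is, of the form $w(x\cdot\omega)$. The norms of such operators are given by a textbook theorem.

**Funk–Hecke formula on $S^2$.** If $w$ is bounded and Borel on $[-1,1]$ and $(Wg)(x)=\int_{S^2}w(x\cdot\omega)g(\omega)\,d\sigma(\omega)$, then $W$ acts on spherical harmonics of degree $\ell$ as multiplication by
$$\lambda_\ell=2\pi\int_{-1}^1w(t)P_\ell(t)\,dt,$$
where $P_\ell$ is the Legendre polynomial with $P_\ell(1)=1$. Since $L^2(S^2)$ is the orthogonal sum of the spaces of harmonics, $\|W\|=\sup_\ell|\lambda_\ell|$.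

The obvious test is the thin band $w_1(t)=\delta^{-1}1_{|t|\le\delta}$, which sits on the ridge of $A$. By (4) the pairing $\iint Aw_1$ lies between $8\pi^2c_1/\delta$ and $16\pi^2c_2/\delta$. Since $\delta\le\frac12$, (4) also gives $\iint A^2\ge16\pi^2c_1^2(\frac1\delta-1)\ge8\pi^2c_1^2/\delta$, which matches (6) up to a constant. But $\lambda_0=2\pi\int w_1=4\pi$, and $|\lambda_\ell|\le2\pi\int|w_1|=4\pi$, so the norm of the operator is exactly $4\pi$. Lemma 2 then gives $r\ge cN$, and the matching bounds show that it gives no more than a constant times $N$.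

To reach $N^2$ with a pairing of order $N$ and $\iint A^2$ of order $N$, we need $\|W\|^2$ of order $1/N$. The obstruction is at low degrees. For example $P_2(t)=\frac12(3t^2-1)$ gives $\lambda_2=2\pi(\delta^2-1)$, again of order $1$. For large even $\ell$ the values of $P_\ell$ near $0$ have size about $\ell^{-1/2}$ (see Step 6), so at $\ell$ about $N$ the eigenvalue already has the desired size $N^{-1/2}$.

So we must remove the low degrees and keep the pairing. Subtract a thicker band of the same mass, $w_2(t)=(T\delta)^{-1}1_{|t|\le T\delta}$. On harmonics of degree much smaller than $1/(T\delta)$ both bands act as nearly the same multiple; in degree $2$ the difference has eigenvalue $2\pi(\delta^2-T^2\delta^2)$, which is tiny. The pairing barely changes, because the average of $1/(|t|+\delta)$ over $|t|\le T\delta$ is smaller than its peak by a factor of order $\frac{\log T}{T}$. A constant $T$, depending only on $C$ and $K$, beats the unknown factors $c_1,c_2$.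

## 7. Thin band minus thick band

**Step 5. The test kernel.** This step fixes the kernel and its elementary properties. Let
$$w(t)=\delta^{-1}1_{|t|\le\delta}-(T\delta)^{-1}1_{|t|\le T\delta},\qquad (Wg)(x)=\int_{S^2}w(x\cdot\omega)g(\omega)\,d\sigma(\omega).$$
Then $w$ is even, supported in $|t|\le T\delta\le\frac12$, and
$$\int_{-1}^1w\,dt=2-2=0,\qquad\int_{-1}^1|w|\,dt\le4.$$

**Step 6. Legendre polynomials near the equator.** This step bounds $P_\ell$ and $P_\ell'$ on $|t|\le\frac12$ for even $\ell\ge2$. Write $P=P_\ell$, $\Lambda=\ell(\ell+1)$, and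
$$E=(1-t^2)P'^2+\Lambda P^2 .$$
The Legendre equation is $(1-t^2)P''=2tP'-\Lambda P$. So
$$E'=-2tP'^2+2P'(2tP'-\Lambda P)+2\Lambda PP'=2tP'^2,$$
$$\big((1-t^2)E\big)'=-2tE+(1-t^2)2tP'^2=-2t\Lambda P^2\le0\qquad(t\ge0).$$
Everything is even in $t$, hence $E(t)\le\frac43E(0)$ for $|t|\le\frac12$. Now $P'(0)=0$ because $\ell$ is even, and with $\ell=2m$
$$P(0)^2=\Big(\frac{1\cdot3\cdots(2m-1)}{2\cdot4\cdots2m}\Big)^2=\frac1{2m+1}\prod_{h=1}^m\frac{(2h-1)(2h+1)}{(2h)^2}\le\frac1{\ell+1}.$$
(The middle equality holds because $\prod_{h\le m}\frac{2h+1}{2h-1}=2m+1$, and each factor of the product is less than $1$.) So $E(0)=\Lambda P(0)^2\le\ell$. From $\Lambda P^2\le E\le\frac43\ell$ and $\frac34P'^2\le E\le\frac43\ell$ we get, for $|t|\le\frac12$,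
$$|P(t)|\le\tfrac2{\sqrt3}\,\ell^{-1/2},\qquad|P'(t)|\le\tfrac43\,\ell^{1/2}. \tag{7}$$

**Step 7. The operator norm.** This step shows $\|W\|$ is of order $\delta^{1/2}$. We have $\lambda_0=2\pi\int w=0$, and $\lambda_\ell=0$ for odd $\ell$ since $w$ is even. For even $\ell\ge2$, the first bound in (7) gives
$$|\lambda_\ell|\le2\pi\cdot4\cdot\tfrac43\,\ell^{-1/2},$$
and since $\int w=0$, the second gives
$$|\lambda_\ell|=2\pi\Big|\int w\,(P-P(0))\,dt\Big|\le2\pi\cdot4\cdot T\delta\cdot\tfrac43\,\ell^{1/2}.$$
The minimum of $\ell^{-1/2}$ and $T\delta\,\ell^{1/2}$ is at most their geometric mean $(T\delta)^{1/2}$. Hence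
$$\|W\|\le\tfrac{32\pi}3(T\delta)^{1/2}. \tag{8}$$

**Step 8. The pairing.** This step shows that subtracting the thick band costs little. On $|t|\le\delta$ we have $w=(1-\frac1T)/\delta>0$ and use the lower bound in (4), with $|t|+\delta\le2\delta$. On $\delta<|t|\le T\delta$ we have $w=-1/(T\delta)$ and use the upper bound in (4), with $|t|+\delta\ge|t|$. So
$$\iint A(x,\omega)\,w(x\cdot\omega)\,d\sigma\,d\sigma\ge8\pi^2\Big[c_1\cdot2\delta\cdot\frac{1-1/T}{\delta}\cdot\frac1{2\delta}-\frac{2c_2}{T\delta}\int_\delta^{T\delta}\frac{dt}t\Big]$$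
$$=\frac{8\pi^2}\delta\Big[c_1\Big(1-\frac1T\Big)-\frac{2c_2\log T}{T}\Big]\ge\frac{8\pi^2}{\delta}\Big[\frac{3c_1}4-\frac{c_1}4\Big]=\frac{4\pi^2c_1}\delta. \tag{9}$$

**Step 9. Conclusion.** This step combines the three numbers. Lemma 2 with (6), (8) and (9) gives
$$r\ \ge\ \frac{(4\pi^2c_1/\delta)^2}{(32\pi/3)^2\,T\delta\cdot16\pi^2c_2^2/\delta}\ =\ \frac{9\,c_1^2}{1024\,T\,c_2^2}\,N^2 .$$
Together with Step 1 this proves Theorem 1. $\blacksquare$

**Remark (weaker hypotheses suffice).** The lower bound on $a$ was used only for $|t|\le\delta$, where (5) gives $|\theta_i\wedge\theta_j\wedge\theta_k|\le7K\delta=7K/N$. Elsewhere only $|A|\le c_2/(|t|+\delta)$ entered. So the conclusion of Theorem 1 holds for real $a_{i,jk}$ with $|a_{i,jk}|\le C/|\theta_i\wedge\theta_j\wedge\theta_k|$ for all $i,j,k$ and $a_{i,jk}\ge C^{-1}/|\theta_i\wedge\theta_j\wedge\theta_k|$ merely when $|\theta_i\wedge\theta_j\wedge\theta_k|\le7K/N$. The signs of all other entries are free. In Step 1 one needs a nonzero entry, and $a_{i,ii}$ is one. Indeed,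 if $7K\delta\ge1$, every wedge is at most $1\le7K\delta$. If $7K\delta<1$, then $|\theta_i\wedge\theta_i\wedge\theta_i|\le4K^2\delta^2<7K\delta$.

## 8. All dimensions and exponents: statements

Let $d\ge2$, $s>0$, $N>1$, $\delta=1/N$. Decompose $S^{d-1}$ into finitely many pieces $\theta_i$ with disjoint interiors and union $S^{d-1}$, each containing a cap of radius $\delta/K$ and contained in a cap of radius $K\delta$. Comparing volumes (disjoint inner caps, covering outer caps), the number of pieces lies between two constants, depending on $d,K$, times $N^{d-1}$. For example, the closed Voronoi cells of a maximal $\delta$-separated set contain caps of radius $\delta/2$ and lie in caps of radius $\delta$, so decompositions with $K=2$ exist for every $N$. For $J=(j_1,\dots,j_{d-1})$ let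
$$F_J(i)=|\theta_i\wedge\theta_{j_1}\wedge\dots\wedge\theta_{j_{d-1}}|,$$
the supremum of $|\det|$ over points of the pieces. For $d=2$ this is $|\theta_i\wedge\theta_j|$, and for $d=3$ it is the wedge of Theorem 1.

**Theorem 2.** If $C^{-1}F_J(i)^{-s}\le a_{i,J}\le CF_J(i)^{-s}$ for all $i,J$, then with $c=c(d,s,C,K)>0$
$$\operatorname{rank}(a_{i,J})\ \ge\ c\cdot\begin{cases}N^{d-1}&s>\frac12,\\ N^{d-1}/\log(2N)&s=\frac12,\\ N^{d-2+2s}&0<s<\frac12.\end{cases}$$

**Theorem 3.** Let $d\ge2$, $s>0$, $K\ge1$. There are $C,C'$ depending only on $d,s,K$ such that every decomposition with constant $K$ admits $a_{i,J}>0$ with $C^{-1}F_J(i)^{-s}\le a_{i,J}\le CF_J(i)^{-s}$ and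
$$\operatorname{rank}(a_{i,J})\le C'N^{d-2+2s}\log(2N).$$

So the full order $N^{d-1}$ is forced for every $s>\frac12$, in particular for $s=1$ in all dimensions, and it fails for every $s<\frac12$. For $s<\frac12$ the minimal order is $N^{d-2+2s}$ up to a logarithm. At $s=\frac12$ only the lower bound $N^{d-1}/\log(2N)$ is proved here, and whether its logarithm is needed is not decided.

The source of the threshold is the square norm: $\int(|t|+\delta)^{-2s}dt$ is concentrated on the ridge $|t|\le\delta$, up to a constant, exactly when $s>\frac12$.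

## 9. Lower bounds in dimension $d$ (proof of Theorem 2)

Letters $c,c_1,c_2,\mathcal C$ denote positive constants depending only on $d,s,C,K$; the values of $c$ and $\mathcal C$ may change from line to line. A number $T\ge1$ will be chosen depending only on these. We may assume $\delta\le1/(4dK)$ and $T\delta\le\frac12$. Otherwise $N$ is bounded, the right side of the theorem is bounded, and rank at least $1$ suffices.

**Step 1. The kernel.** This step repeats Steps 2 and 3 of Section 5 in dimension $d$. For $\omega\in S^{d-1}$ let $m$ be the least index at which $|\omega_m|$ is maximal. Then $\omega$ and the $\varepsilon_l$ with $l\ne m$ form a basis, and Gram–Schmidt gives $e_1(\omega),\dots,e_{d-1}(\omega)$ which complete $\omega$ to an orthonormal basis and are Borel in $\omega$. With $i(x)$ as before let $J(\omega)=(i(e_1),\dots,i(e_{d-1}))$ and $A(x,\omega)=a_{i(x),J(\omega)}$. As before, $A$ is a sum of $\operatorname{rank}(a_{i,J})$ products of bounded Borel functions.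

Let $v\in\theta_{i(x)}$ and $v_{j_l}\in\theta_{i(e_l)}$. Replacing the columns one at a time, $\det(v,v_{j_1},\dots,v_{j_{d-1}})$ differs from $\det(x,e_1,\dots,e_{d-1})=\pm t$, $t=x\cdot\omega$, by at most $2dK\delta$. So $|t|-2dK\delta\le F_{J(\omega)}(i(x))\le|t|+2dK\delta\le2dK(|t|+\delta)$. For fixed $v_{j_l}$ let $n$ be the vector with $v\cdot n=\det(v,v_{j_1},\dots,v_{j_{d-1}})$ for all $v$. Then $|n|\ge|n\cdot\omega|\ge1-2(d-1)K\delta\ge\frac12$, and Lemma 1 gives $F_{J(\omega)}(i(x))\ge\delta/(2\pi K)$. If $|t|\ge4dK\delta$, then $F\ge|t|/2\ge(|t|+\delta)/4$. If $|t|<4dK\delta$, then $|t|+\delta\le5dK\delta$ and $F\ge(|t|+\delta)/(10\pi dK^2)$. Hence, with suitable $c_1,c_2$,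
$$c_1(|t|+\delta)^{-s}\le A(x,\omega)\le c_2(|t|+\delta)^{-s}. \tag{10}$$

**Step 2. Legendre bounds in dimension $d$.** This step bounds all derivatives of Legendre polynomials near the equator. Let $P=P_\ell$ be the Legendre polynomial of degree $\ell\ge1$ in dimension $d$, with $P(1)=1$; for $d=2$ this is $P_\ell(\cos\varphi)=\cos\ell\varphi$. Put $\Lambda=\ell(\ell+d-2)$ and let $D_\ell$ be the dimension of the space of degree-$\ell$ harmonics on $S^{d-1}$. Textbook facts: $P$ has the parity of $\ell$,
$$(1-t^2)P''-(d-1)tP'+\Lambda P=0,$$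
and for $e\in S^{d-1}$ the function $Y(x)=P(x\cdot e)$ is a harmonic of degree $\ell$ with $\int Y^2=|S^{d-1}|/D_\ell$ and $\int|\nabla Y|^2=\Lambda\int Y^2$. Put $E=(1-t^2)P'^2+\Lambda P^2$. Then
$$E'=-2tP'^2+2P'\big((d-1)tP'-\Lambda P\big)+2\Lambda PP'=2(d-2)tP'^2 .$$
So the even function $E$ satisfies $E(0)\le E(t)$ for $|t|\le1$. For $0\le t<1$,
$$\big((1-t^2)^{d-2}E\big)'=2(d-2)t(1-t^2)^{d-3}\big[(1-t^2)P'^2-E\big]\le0,$$
so $E(t)\le(4/3)^{d-2}E(0)$ for $|t|\le\frac12$.

To bound $E(0)$, note $|\nabla Y|^2=(1-t^2)P'^2$ with $t=x\cdot e$. Integrating $E(0)\le E(x\cdot e)$ over the sphere gives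
$$E(0)\,|S^{d-1}|\le\int|\nabla Y|^2+\Lambda\int Y^2=\frac{2\Lambda|S^{d-1}|}{D_\ell},\qquad\text{so}\qquad E(0)\le\frac{2\Lambda}{D_\ell}.$$
Moreover $D_\ell=2$ for $d=2$ and $D_\ell=\frac{2\ell+d-2}{d-2}\binom{\ell+d-3}{d-3}$ for $d\ge3$, so $D_\ell\ge\frac{2}{(d-2)!}\ell^{d-2}$. Since $\Lambda P^2\le E$, $\frac34P'^2\le E$ on $|t|\le\frac12$, and $\Lambda\le(d-1)\ell^2$, we obtain for $q=0,1$ and $|t|\le\frac12$
$$|P^{(q)}(t)|\le\mathcal C_q\,\ell^{\,q-(d-2)/2}. \tag{11}$$
Differentiating the equation $q$ times gives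
$$(1-t^2)P^{(q+2)}=(2q+d-1)tP^{(q+1)}+\big(q(q-1)+(d-1)q-\Lambda\big)P^{(q)} .$$
On $|t|\le\frac12$ we have $1-t^2\ge\frac34$, and if (11) holds for $q$ and $q+1$, the right side is at most a constant times $\ell^{q+2-(d-2)/2}$. So (11) holds for all $q$ by induction.

**Step 3. A test kernel with vanishing moments.** This step builds $w$. In dimension $d$ one vanishing moment need not be enough to control low degrees, so we cancel $m=d$ of them. There is a unique polynomial $Q$ of degree less than $m$ with
$$\int_{-1}^1y^pQ(y)\,dy=T^{-p}\int_{-1}^1y^p\,dy\qquad(0\le p<m),$$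
because the Gram matrix of the monomials is invertible. The right sides are bounded by $2$ for $T\ge1$, so $|Q|\le\mathcal C_*$ on $[-1,1]$ with $\mathcal C_*$ independent of $T$. Put
$$u(t)=\delta^{-1}1_{|t|\le\delta}-(T\delta)^{-1}Q\Big(\frac t{T\delta}\Big)1_{|t|\le T\delta},\qquad w(t)=(1-t^2)^{-(d-3)/2}u(t).$$
For $0\le p<m$,
$$\int t^pu\,dt=\delta^p\int_{-1}^1y^p\,dy-(T\delta)^p\,T^{-p}\int_{-1}^1y^p\,dy=0 .$$
Also $\int|u|\le2+2\mathcal C_*$ and $\operatorname{supp}u\subset[-T\delta,T\delta]\subset[-\frac12,\frac12]$, so $w$ is bounded. For $m=2$ the polynomial would be $Q=1$, the thick band of Section 7.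

**Step 4. The operator norm.** This step shows $\|W\|\le\mathcal C(T\delta)^{(d-2)/2}$. In dimension $d$ the Funk–Hecke formula reads $\lambda_\ell=|S^{d-2}|\int wP_\ell\,(1-t^2)^{(d-3)/2}dt$ (with $|S^0|=2$), which here is $|S^{d-2}|\int uP_\ell\,dt$. So $\lambda_0=0$. For $\ell\ge1$ use (11) with $q=0$, or subtract the Taylor polynomial of $P_\ell$ at $0$ of degree $m-1$, against which $u$ integrates to $0$, and use (11) with $q=m$ for the remainder. With $X=T\delta\ell$,
$$|\lambda_\ell|\le\mathcal C\min\big(\ell^{-\frac{d-2}2},(T\delta)^m\ell^{m-\frac{d-2}2}\big)=\mathcal C(T\delta)^{\frac{d-2}2}\min\big(X^{-\frac{d-2}2},X^{m-\frac{d-2}2}\big)\le\mathcal C(T\delta)^{\frac{d-2}2}.$$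
The last inequality uses the first entry for $X\ge1$, and the second entry for $X\le1$, where the exponent $m-\frac{d-2}2=\frac{d+2}2$ is positive.

**Step 5. The pairing.** This step chooses $T$. The push-forward of $\sigma$ under $x\mapsto x\cdot\omega$ is $|S^{d-2}|(1-t^2)^{(d-3)/2}dt$, which cancels the weight in $w$. On $|t|\le\delta$, (10) gives $A\ge c_1(2\delta)^{-s}$, and the second part of $u$ is bounded by $\mathcal C_*/(T\delta)$. Hence
$$\iint A\,w\ \ge\ |S^{d-1}||S^{d-2}|\Big[\frac{c_1(2\delta)^{-s}\cdot2\delta}{\delta}-\frac{2c_2\mathcal C_*}{T\delta}\int_0^{T\delta}(t+\delta)^{-s}dt\Big]$$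
$$=|S^{d-1}||S^{d-2}|\,\delta^{-s}\Big[2^{1-s}c_1-2c_2\mathcal C_*\,\frac1T\int_0^T(1+y)^{-s}dy\Big].$$
Since $\frac1T\int_0^T(1+y)^{-s}dy\to0$ as $T\to\infty$ for every $s>0$, we can fix $T=T(d,s,C,K)$ so large that the bracket is at least $2^{-s}c_1$. So $\iint Aw\ge c\,\delta^{-s}$.

**Step 6. The square norm and conclusion.** This step reads off the three cases. By (10),
$$\iint A^2\le\mathcal C\int_{-1}^1(|t|+\delta)^{-2s}(1-t^2)^{(d-3)/2}dt\le\mathcal C\,h,\qquad h=\begin{cases}N^{2s-1}&s>\frac12,\\\log(2N)&s=\frac12,\\1&s<\frac12.\end{cases}$$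
Indeed on $|t|\le\frac12$ the weight is bounded, and $\int_0^{1/2}(t+\delta)^{-2s}dt$ is at most $\frac{\delta^{1-2s}}{2s-1}$, $\log(1+\frac N2)\le\log(2N)$, $\frac1{1-2s}$ in the three cases (in the last, because $\frac12+\delta\le1$). On $|t|\ge\frac12$ the integrand is at most $2^{2s}$ times the integrable weight, and $h$ is bounded below. Lemma 2 gives
$$r\ge\frac{c\,\delta^{-2s}}{\delta^{d-2}h}=\frac{c\,N^{2s+d-2}}h,$$
which is the claim in each case. $\blacksquare$

## 10. Columns live in slabs (preparation for Theorem 3)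

For Theorem 3 we must handle every column $J$, not only the near-orthogonal ones. Constants now depend only on $d,s,K$. Let $\mathcal N_J$ be the set of vectors $n$ defined by $v\cdot n=\det(v,v_{j_1},\dots,v_{j_{d-1}})$, where the $v_{j_l}$ range over $\theta_{j_l}$. Put
$$\Phi_J(v)=\sup_{n\in\mathcal N_J}|v\cdot n|,\qquad\alpha_J=\sup_{n\in\mathcal N_J}|n|,\qquad G_J(i)=\frac{F_J(i)}{\alpha_J}=\sup_{v\in\theta_i}\frac{\Phi_J(v)}{\alpha_J}.$$
Here $0<\alpha_J\le1$: the pieces have interior, so we can choose linearly independent $v_{j_l}$, and Hadamard gives the upper bound. The function $\Phi_J/\alpha_J$ is $1$-Lipschitz and at most $1$ on $S^{d-1}$. By Lemma 1, $\sup_{v\in\theta_i}|v\cdot n|\ge|n|\delta/(\pi K)$ for every $n\in\mathcal N_J$. So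
$$\frac\delta{\pi K}\le G_J(i)\le1. \tag{12}$$

*Example.* For $d=3$ and a coincident column $J=(j,j)$, every $n=v_j\times v_j'$ has $|n|\le2K\delta$, and $\alpha_J\ge\delta/(\pi K)$ by the choice made below (1). So (1) says that $G_J(i)$ is comparable to $|x_i\times x_j|+\delta$. For a near-orthogonal column as in Section 5, $\alpha_J\in[\frac12,1]$ and $G_J(i)$ is comparable to the distance to a great circle plus $\delta$.

**Remark (a distance to a great subsphere is not enough).** One might hope that $G_J(i)$ is always comparable to the distance from $\theta_i$ to one great subsphere plus $\delta$. The coincident columns already violate this, and so do columns of intermediate type. Take $d=3$, $\delta\le1/(16K^2)$, let $p$ be the centre of the inner cap of $\theta_j$, and choose $\theta_k$ containing a point at angle $\frac32\sqrt\delta$ from $p$. Since $2K\delta\le\frac12\sqrt\delta$, the centre $q$ of its inner cap is at an angle $\eta\in[\sqrt\delta,2\sqrt\delta]$ from $p$. Write $q=p\cos\eta+\tau\sin\eta$ with $\tau\perp p$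 a unit vector, and $\nu=p\times\tau$. For $\varphi=\pm\varphi_0$ with $\varphi_0=\sqrt\delta/(4K)$, the point $p\cos\eta+(\tau\cos\varphi+\nu\sin\varphi)\sin\eta$ is at angle at most $\frac\pi2\eta\varphi_0\le\frac{\pi}{4}\cdot\frac{\delta}{K}$ from $q$, so it lies in $\theta_k$. The corresponding vectors $n=\sin\eta\,(-\tau\sin\varphi+\nu\cos\varphi)$ belong to $\mathcal N_J$, $J=(j,k)$. For a unit vector $x=a\tau+b\nu$, a suitable sign gives $|x\cdot n|=\sin\eta\,(|a|\sin\varphi_0+|b|\cos\varphi_0)\ge\sin\eta\sin\varphi_0$. Also $\alpha_J\le\sup|v_k-v_j|\le2\sqrt\delta+4K\delta\le3\sqrt\delta$. So, if $x\in\theta_i$,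
$$G_J(i)\ge\frac{\sin\eta\,\sin\varphi_0}{\alpha_J}\ge\frac{\frac2\pi\sqrt\delta\cdot\frac2\pi\cdot\frac{\sqrt\delta}{4K}}{3\sqrt\delta}=\frac{\sqrt\delta}{3\pi^2K}$$
for every $x$ on the great circle $p^\perp$. Every great circle $\Sigma$ meets $p^\perp$. At such a point the distance to $\Sigma$ plus $\delta$ is $\delta$, which is far below $\sqrt\delta$ for small $\delta$. So the construction below works with $G_J$ itself. All it takes from geometry is a one-sided statement: the set where $G_J$ is small is *contained* in a slab around a great subsphere.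

## 11. Dyadic cells and a model of exact size

**Step 1. The model.** This step writes a function comparable to $G_J(i)^{-s}$ as a sum of $0$–$1$ matrices. Let $\lambda_k=2^{-k}$ for $0\le k\le\kappa$, where $2^{-\kappa}\ge\delta>2^{-\kappa-1}$. Fix $x_i\in\theta_i$. For each $k$ take a maximal $\lambda_k/2$-separated set in $S^{d-1}$ and assign each $x_i$ to a nearest point $Q_k(i)$ of it, its *cell* of scale $k$. By maximality $|x_i-Q_k(i)|\le\lambda_k/2$. Let
$$S_{k,J}=\{Q_k(i):G_J(i)\le\lambda_k\},\qquad B(i,J)=\sum_{k=0}^\kappa\lambda_k^{-s}\,1[Q_k(i)\in S_{k,J}].$$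
For $k=0$ we have $G_J\le1=\lambda_0$ by (12), so every occupied cell belongs to $S_{0,J}$ and the $k=0$ term is $1$. Hence $B\ge1$.

**Step 2. $B(i,J)$ is comparable to $G_J(i)^{-s}$.** This step checks the model in both directions.

*Lower bound.* Let $k$ be the largest index with $\lambda_k\ge G_J(i)$. Either $\lambda_k<2G_J(i)$, or $k=\kappa$ and $\lambda_\kappa<2\delta\le2\pi KG_J(i)$ by (12). In both cases $\lambda_k\le2\pi KG_J(i)$. The $k$-th term is present, so $B\ge\lambda_k^{-s}\ge(2\pi K)^{-s}G_J(i)^{-s}$.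

*Upper bound.* If $Q_k(i)\in S_{k,J}$, there is $i'$ with $Q_k(i')=Q_k(i)$ and $G_J(i')\le\lambda_k$, and then $|x_i-x_{i'}|\le\lambda_k$. Since $\Phi_J/\alpha_J$ is $1$-Lipschitz and $\theta_i$ has diameter at most $2K\delta$,
$$G_J(i)\le\frac{\Phi_J(x_i)}{\alpha_J}+2K\delta\le\frac{\Phi_J(x_{i'})}{\alpha_J}+\lambda_k+2K\delta\le(2+2K)\lambda_k .$$
So only $k$ with $\lambda_k^{-s}\le(2+2K)^sG_J(i)^{-s}$ contribute. These terms form part of a geometric progression with ratio $2^s$, and their sum is at most $(1-2^{-s})^{-1}$ times the largest. Hence $B\le(1-2^{-s})^{-1}(2+2K)^sG_J(i)^{-s}$.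

**Step 3. Few cells per column.** This step shows $|S_{k,J}|\le C_1^2\lambda_k^{-(d-2)}$ for some $C_1\ge1$. Choose $n\in\mathcal N_J$ with $|n|\ge\alpha_J/2$ and let $\omega=n/|n|$. If $G_J(i)\le\lambda_k$, then
$$|\omega\cdot x_i|\le\frac{\Phi_J(x_i)}{|n|}\le\frac{\alpha_JG_J(i)}{|n|}\le2\lambda_k,\qquad\text{so}\qquad|\omega\cdot Q_k(i)|\le\tfrac52\lambda_k .$$
The open balls of radius $\lambda_k/4$ about the points of $S_{k,J}$ are disjoint. They meet the sphere in sets of measure at least $c\lambda_k^{d-1}$ and lie in the slab $\{|\omega\cdot x|\le3\lambda_k\}$. The measure of the slab within the sphere is $|S^{d-2}|\int_{|t|\le3\lambda_k}(1-t^2)^{(d-3)/2}1_{|t|\le1}dt\le\mathcal C\lambda_k$; for $d=2$ and $\tau\le1$ use $4\arcsin\tau\le2\pi\tau$. Dividing gives the bound.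

## 12. Compressing each scale (proof of Theorem 3)

The matrix $B$ itself is not yet a saving. Its scale-$k$ part has at most as many distinct rows as there are cells, a number of order at most $\lambda_k^{-(d-1)}$, and adding over $k$ this bounds the rank by a constant times $N^{d-1}$, which is trivial. But we do not need $B$ exactly. Since $B\ge1$, we may change every entry by up to $\frac12$. The scale-$k$ indicator is an inner product $\langle e_Q,y\rangle$ of a unit vector with a vector of norm at most $C_1\lambda_k^{-(d-2)/2}$. Because of the weight $\lambda_k^{-s}$ it has to be known to within about $\lambda_k^s$, so a relative accuracy of about $\lambda_k^{s+(d-2)/2}$ is enough. Inner products can be kept to relative accuracy $\varepsilon$ in dimension of order $\varepsilon^{-2}\log$, that is, about $\lambda_k^{-(d-2+2s)}\log$. For $s<\frac12$ this is fewer than the cells.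

**Johnson–Lindenstrauss lemma** (Dasgupta–Gupta, *Random Structures Algorithms* 22 (2003)). For a finite set $Z$ in a Euclidean space with $|Z|\ge2$ and $0<\varepsilon\le\frac12$ there is a linear map $R$ into $\mathbb R^m$, $m\le\lceil24\varepsilon^{-2}\log|Z|\rceil$, with
$$\big|\|R(z-z')\|^2-\|z-z'\|^2\big|\le\varepsilon\|z-z'\|^2\qquad(z,z'\in Z).$$

**Step 4. Compression of inner products.** This step applies the lemma at one scale. Let $y_{k,J}=1_{S_{k,J}}$ as a vector indexed by the cells of scale $k$. By Step 3, $\|y_{k,J}\|=|S_{k,J}|^{1/2}\le C_1\lambda_k^{-(d-2)/2}$. With the standard basis vectors $e_Q$,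
$$\langle e_{Q_k(i)},y_{k,J}\rangle=1[Q_k(i)\in S_{k,J}].$$
Fix $k$ and $0<\varepsilon_k\le\frac12$. Write $\hat y=y_{k,J}/\|y_{k,J}\|$ for those $J$ with $y_{k,J}\ne0$, and let $Z$ consist of $0$ and all $e_{Q_k(i)}\pm\hat y$. If no $y_{k,J}$ is nonzero, take $R_k=0$ and $m_k=1$. Otherwise $e+\hat y\ne e-\hat y$, so $|Z|\ge2$, and the lemma gives $R_k$ into $\mathbb R^{m_k}$. Using $z'=0$ and polarization, with $e=e_{Q_k(i)}$,
$$\big|\langle R_ke,R_k\hat y\rangle-\langle e,\hat y\rangle\big|\le\frac{\varepsilon_k}4\big(\|e+\hat y\|^2+\|e-\hat y\|^2\big)=\frac{\varepsilon_k}4\cdot4=\varepsilon_k .$$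
Multiplying by $\|y_{k,J}\|$ (the case $y_{k,J}=0$ is trivial),
$$\big|\langle R_ke_{Q_k(i)},R_ky_{k,J}\rangle-\langle e_{Q_k(i)},y_{k,J}\rangle\big|\le\varepsilon_k\|y_{k,J}\|. \tag{13}$$
If there are $M\le\mathcal CN^{d-1}$ pieces, there are at most $M$ vectors $e_{Q_k(i)}$ and at most $M^{d-1}$ columns, so $|Z|\le1+2M^d$ is polynomially bounded in $N$ and $m_k\le\mathcal C\varepsilon_k^{-2}\log(2N)$.

**Step 5. Choice of accuracies.** This step balances the errors over all scales without an extra logarithm. Let $\beta=s+\frac{d-2}2>0$ and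
$$\varepsilon_k=c_0\,\lambda_k^\beta\,2^{-\beta(\kappa-k)/2},\qquad c_0\le\tfrac12,\qquad C_1c_0\sum_{h\ge0}2^{-\beta h/2}\le\tfrac12 .$$
Put
$$A(i,J)=\sum_{k=0}^\kappa\lambda_k^{-s}\,\langle R_ke_{Q_k(i)},R_ky_{k,J}\rangle .$$
By (13) and Step 3,
$$|A-B|\le\sum_k\lambda_k^{-s}\,\varepsilon_k\,C_1\lambda_k^{-(d-2)/2}=C_1c_0\sum_k2^{-\beta(\kappa-k)/2}\le\tfrac12\le\tfrac12B .$$
So $\frac12B\le A\le\frac32B$. The $k$-th summand of $A$ is an inner product in $\mathbb R^{m_k}$ of a vector depending on $i$ with a vector depending on $J$, hence a matrix of rank at most $m_k$. Therefore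
$$\operatorname{rank}A\le\sum_km_k\le\mathcal C\log(2N)\sum_{k\le\kappa}2^{2\beta k}2^{\beta(\kappa-k)}=\mathcal C\log(2N)\,2^{\beta\kappa}\sum_{k\le\kappa}2^{\beta k}\le\mathcal C\,2^{2\beta\kappa}\log(2N).$$
Since $2^\kappa\le N$ and $2\beta=d-2+2s$, this is at most $\mathcal CN^{d-2+2s}\log(2N)$.

**Step 6. Undoing the normalization.** This step returns from $G_J$ to $F_J$. Set $a_{i,J}=\alpha_J^{-s}A(i,J)>0$. Multiplying columns by positive numbers does not change the rank. By Step 2 and $\alpha_J^{-s}G_J(i)^{-s}=F_J(i)^{-s}$,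
$$\tfrac12(2\pi K)^{-s}F_J(i)^{-s}\ \le\ a_{i,J}\ \le\ \tfrac32(1-2^{-s})^{-1}(2+2K)^sF_J(i)^{-s}.$$
So the $a_{i,J}$ are admissible with a constant depending only on $s$ and $K$, and their matrix has rank at most $C'N^{d-2+2s}\log(2N)$. This proves Theorem 3. $\blacksquare$
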